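# Ascending chains of $n$-generated submodules in free modules

All rings are commutative with unity and all modules are unitary. A *quasi-local* ring is a ring with exactly one maximal ideal; no Noetherian hypothesis is included. "DVR" means discrete valuation ring. "$n$-generated" means generated by at most $n$ elements.

## A three-layer ring over a discrete valuation ring

Let $S$ be a DVR with uniformizer $t$ and fraction field $K$. Let $E=\bigoplus_{i\ge 0}Se_i$ be free on countably many generators, and let
$$\varphi:E\to K,\qquad \varphi(e_i)=t^{-i},$$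
be $S$-linear. It is onto, because $K=\bigcup_i St^{-i}$, and its kernel contains every $e_i-te_{i+1}$. So the free module $E$ has the quotient $K$, and in $K$ the submodules $S\subsetneq St^{-1}\subsetneq St^{-2}\subsetneq\cdots$ never stop growing. Put
$$F=E^2,\qquad H=S^2,\qquad V=\{X\in M_2(E):\ \varphi(x_{11})=\varphi(x_{22})\},$$
where elements of $F$ and $H$ are columns. Matrix times column gives an $S$-bilinear map $V\times H\to F$, $(X,h)\mapsto Xh$. Let $A=S\oplus V\oplus H\oplus F$ with product
$$(s,X,h,f)(s',X',h',f')=(ss',\ sX'+s'X,\ sh'+s'h,\ sf'+s'f+Xh'+X'h).$$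

Write $P=V\oplus H\oplus F$. The product of two elements of $P$ lies in $F$. More precisely, $VV=HH=0$, $PF=0$, and $X\cdot h=Xh$. So every product of three elements of $P$ is $0$. The multiplication is $S$-bilinear and commutative. Associativity needs checking only on triples from $S\cup P$: if one factor is in $S$ it is bilinearity, and if all three are in $P$ both sides are $0$. Hence $A$ is a commutative ring with unity, $P$ is an ideal with $P^3=0$, and $A/P=S$. Since $P$ is nilpotent, it lies in every maximal ideal, so $A$ is quasi-local with maximal ideal $\mathfrak m=tS+P$.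

Everything below about $A$ rests on the contrast between how $V$ acts on one element of $H$ and how it acts on a pair. Let $a=(1,0)^T$ and $c=(0,1)^T$ in $H$.

**Lemma 1.** (i) If $0\ne h\in H$, then $Vh\supseteq t^jF$ for some $j\ge 0$.
(ii) Identify $F^2$ with $M_2(E)$, a pair of columns being a matrix. Then $\{(Xa,Xc):X\in V\}=V$, and $X\mapsto\varphi(x_{11})-\varphi(x_{22})$ induces an isomorphism $F^2/V(a,c)\cong K$.

*Proof.* (i) Write $h=t^jw$ with $w=(w_1,w_2)^T$ and some $w_i$ a unit. Then $Vh=t^jVw$, so it suffices to show $Vw=F$. Let $(f_1,f_2)^T\in F$.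

If $w_1$ is a unit, take $x_{12}=0$, $x_{11}=x_{22}=w_1^{-1}f_1$, $x_{21}=w_1^{-1}(f_2-w_2x_{22})$. Then $Xw$ has entries $w_1x_{11}=f_1$ and $w_1x_{21}+w_2x_{22}=f_2$.

If $w_2$ is a unit, take $x_{21}=0$, $x_{11}=x_{22}=w_2^{-1}f_2$, $x_{12}=w_2^{-1}(f_1-w_1x_{11})$. Then $Xw$ has entries $w_1x_{11}+w_2x_{12}=f_1$ and $w_2x_{22}=f_2$.

In both cases $x_{11}=x_{22}$, so $X\in V$.

(ii) $Xa$ and $Xc$ are the columns of $X$, so $(Xa,Xc)$ is $X$ itself. The map $X\mapsto\varphi(x_{11})-\varphi(x_{22})$ is onto $K$ because $\varphi$ is, and its kernel is $V$ by definition. $\square$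

So one nonzero element of $H$ generates an ideal that contains $F$ up to a bounded power of $t$, and nothing unbounded can happen above it. The pair $(a,c)\in A^2$ is different: the submodule that it generates meets $F^2$ in a submodule with quotient $K$. The ring is built so that $A$ satisfies a chain condition which $A^2$ does not.

## The chain condition, and free modules over a ring that satisfies it

**Definition.** Let $n\ge1$. An $R$-module $M$ satisfies *$n$-acc* if every ascending chain $N_1\subseteq N_2\subseteq\cdots$ of $n$-generated submodules of $M$ stabilizes. A ring has $n$-acc if it does as a module over itself, that is, if it has acc on $n$-generated ideals.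

A submodule of a module with $n$-acc has $n$-acc, and $n$-acc implies $m$-acc for $m\le n$. Two examples, built from an $S$-module $D$ by giving $S\oplus D$ the product $(s,d)(s',d')=(ss',sd'+s'd)$:

- $S\oplus K$ fails $1$-acc: the ideal generated by $(0,t^{-i})$ is $0\oplus St^{-i}$, and these ascend strictly.
- $S\oplus E$ is not Noetherian, since the ideal $0\oplus E$ is not finitely generated. It nevertheless has $n$-acc for every $n$, as the case $r=1$ of Proposition 4 below will show.

It is known that for $n=1$ the property passes to free modules: every free module, of arbitrary rank, over a ring with $1$-acc satisfies $1$-acc. Over a domain $R$ this can be done by hand. Let $Rm_1\subseteq Rm_2\subseteq\cdots$ in $R^{(I)}$ with $m_1\neq0$, and write $m_i=r_im_{i+1}$. Pick a coordinate $j$ where $m_1$ is nonzero; then all $m_i^{(j)}\ne0$. The principal ideals $(m_i^{(j)})$ ascend, so they stabilize. From $m_i^{(j)}=r_im_{i+1}^{(j)}$ and cancellation, $r_i$ is a unit for large $i$, so $Rm_i=Rm_{i+1}$.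

The paper "Modules with $n$-acc and the acc on certain types of annihilators" (https://core.ac.uk/download/pdf/82299706.pdf) states: "Except for the case $n=1$, it is still unknown if every free module over a ring with $n$-acc also satisfies $n$-acc." We must decide this for each $n\ge2$. The answer is no, for every $n\ge 2$, and one ring does it for all $n$ at once.

**Theorem A.** For every discrete valuation ring $S$ there is a quasi-local ring $A\supset S$ that satisfies $m$-acc for every $m\ge1$, while the free module $A^2$ fails $2$-acc.

A $2$-generated submodule is $n$-generated for each $n\ge2$. So for every $n\ge 2$ the ring $A$ has $n$-acc, but $A^2$, and with it every free $A$-module of rank at least $2$, fails $n$-acc. Theorem A is sharp in both parameters: rank one cannot fail by hypothesis, and chains of $1$-generated submodules cannot fail by the known case $n=1$.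

The ring $A$ is full of nilpotents. For integral domains the answer depends on $n$.

**Theorem B.** (1) If $n\le3$ and $R$ is a domain with $n$-acc, then every free $R$-module has $n$-acc.
(2) There is a quasi-local domain $R$ with $m$-acc for every $m\ge1$ such that $R^2$ fails $4$-acc (hence fails $n$-acc for all $n\ge4$).

So over domains $n$-acc passes to free modules exactly when $n\le3$.

A natural attempt at a positive answer is to split off a coordinate. Let $N_1\subseteq N_2\subseteq\cdots$ be $n$-generated submodules of $R^2$. The images under the first projection are $n$-generated ideals, so they stabilize. If the kernels $N_i\cap(0\oplus R)$, which are an ascending chain of ideals, also stabilize, then so does $(N_i)$. The argument stops here: these kernels need not be $n$-generated, or even finitely generated, so $n$-acc says nothing about them. The chain in $A^2$ constructed below fails at exactly this point.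

## Two stabilization lemmas, and the ring $S\oplus E$

**Lemma 2.** Let $(R,\mathfrak m)$ be quasi-local, $N_1\subseteq N_2\subseteq\cdots$ $n$-generated submodules of an $R$-module, and $U=\bigcup N_i$. If $\mathfrak m^NU\subseteq N_{i_0}$ for some $N,i_0$, the chain stabilizes.

*Proof.* The images of the $N_i$ in the $R/\mathfrak m$-vector space $U/\mathfrak mU$ are an ascending chain of subspaces of dimension at most $n$ with union $U/\mathfrak mU$. Dimensions are bounded, so the chain becomes constant, and $U=N_i+\mathfrak mU$ for all large $i$. Substituting this into itself, $U=N_i+\mathfrak m(N_i+\mathfrak mU)=N_i+\mathfrak m^2U$, and so on up to $U=N_i+\mathfrak m^NU$. If also $i\ge i_0$, then $\mathfrak m^NU\subseteq N_i$ and $U=N_i$. $\square$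

**Lemma 3.** If $S$ is a DVR, any ascending chain of $m$-generated submodules of a free $S$-module (or of a submodule of one) stabilizes.

*Proof.* Any $m+1$ elements of the union $U$ lie in one term of the chain, so they are linearly dependent. Hence $U$ spans a $K$-space of dimension at most $m$ in $K^{(I)}$. A basis of this space taken from $U$ involves finitely many coordinates, so $U$ lies in the span of finitely many basis elements, a Noetherian module. $\square$

Before treating $A$, consider the simplest ring with an infinite free layer, $A_0=S\oplus E$ with $E^2=0$. It is a first candidate for a counterexample. It is not one, and the reason shows what $A$ must do differently.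

**Proposition 4.** For all $n,r\ge1$, the module $A_0^r$ satisfies $n$-acc.

*Proof.* The ring $A_0$ is quasi-local with maximal ideal $tS+E$. Let $N_i\subseteq A_0^r=S^r\oplus E^r$ be an ascending chain of $n$-generated submodules with union $U$. The images of the $N_i$ in $S^r$ are constant, equal to some $G$, for $i\ge i_0$; so $U=N_i+(U\cap E^r)$. Since $E$ kills $E^r$, we have $EU=EG=EN_i\subseteq N_i$ for $i\ge i_0$.

Let $g_l=\sigma_l+\varepsilon_l$ ($\sigma_l\in S^r$, $\varepsilon_l\in E^r$) generate $N_i$. An element of $N_i$ is $\sum s_l\sigma_l+\sum(s_l\varepsilon_l+x_l\sigma_l)$ with $s_l\in S$, $x_l\in E$. It lies in $E^r$ iff $\sum s_l\sigma_l=0$. So $(N_i\cap E^r)/EG$ is an image of a submodule of $S^n$, hence $n$-generated over $S$. It lies in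
$$E^r/EG=\bigoplus_{i\ge0}(S^r/G)e_i ,$$
because $E^r=\bigoplus S^re_i$ and $EG=\bigoplus Ge_i$. Now $S^r/G$ is free plus a torsion module killed by some $t^b$, so $E^r/EG$ is a free module plus a module killed by the same $t^b$. By Lemma 3 the images of $N_i\cap E^r$ in the free part are constant for $i\ge i_1\ge i_0$. So for $i=i_1$ each element of $U\cap E^r$ differs from an element of $N_i\cap E^r$ by some $d$ with $t^bd\in EG\subseteq N_i$. Thus $t^b(U\cap E^r)\subseteq N_i$, so $t^bU\subseteq N_i$. With $EU\subseteq N_i$ this gives $(tS+E)^{\max(b,1)}U\subseteq N_i$, and Lemma 2 applies. $\square$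

The argument works because the quotient $E^r/EG$ of the bottom layer is free plus bounded torsion. To get a failure in rank $2$ we need a quotient of the bottom layer that looks like $K$. To keep the chain condition in rank $1$, no ideal may produce such a quotient. Lemma 1 provides exactly these two things.

## Chains of ideals in $A$ stabilize

Fix $n$, let $I_1\subseteq I_2\subseteq\cdots$ be $n$-generated ideals of $A$, and let $U=\bigcup I_i$. We use that $\mathfrak m^k$ consists of sums of products of $k$ elements of $tS\cup P$. There are three cases according to how deep the ideals lie, and together they are exhaustive.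

**Case 1: some $I_{i_0}\not\subseteq P$.** The purpose is to show that such an ideal contains a power of $\mathfrak m$. It contains an element with nonzero $S$-component; after multiplication by a unit of $S$ it contains $t^j+x$ with $x\in P$. Since $x^3=0$,
$$(t^j+x)(t^{2j}-t^jx+x^2)=t^{3j}+x^3=t^{3j}\in I_{i_0}.$$
A product of $3j+2$ elements of $tS\cup P$ either has at least three factors in $P$, and is $0$, or has at least $3j$ factors in $tS$, and is a multiple of $t^{3j}$. So $\mathfrak m^{3j+2}\subseteq I_{i_0}$, hence $\mathfrak m^{3j+2}U\subseteq I_{i_0}$, and Lemma 2 applies.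

**Case 2: all $I_i\subseteq V\oplus F$.** The purpose is to reduce to finitely generated $S$-modules. $V$ and $F$ annihilate $V\oplus F$, and $H=Sa\oplus Sc$ sends $V$ into $F$ and kills $F$. So the ideal generated by $g_1,\dots,g_n\in V\oplus F$ is the $S$-module generated by the $3n$ elements $g_l,ag_l,cg_l$. As $V\oplus F\subseteq M_2(E)\oplus F$, a free $S$-module, Lemma 3 (with $m=3n$) applies.

**Case 3: all $I_i\subseteq P$, and some $I_{i_0}$ contains $g=X+h+f$ with $h\neq0$.** Here Lemma 1(i) controls the bottom layer. For $X'\in V$ we have $X'g=X'h$, because $VV=VF=0$. So $I_{i_0}\supseteq Vh\supseteq t^jF$ for some $j$. Since $PP\subseteq F$, the ring acts on $P/F\cong V\oplus H$ through $S$, and $V\oplus H\subseteq M_2(E)\oplus S^2$ lies in a free $S$-module. By Lemma 3 there is $i\ge i_0$ with $I_i+F=U+F$. Hence $U=I_i+(U\cap F)$. Since $PF=0$,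
$$PU=PI_i\subseteq I_i,\qquad t^jU\subseteq I_i+t^jF\subseteq I_i .$$
A product of $\max(j,1)$ elements of $tS\cup P$ either has a factor in $P$ or is a multiple of $t^j$, so it maps $U$ into $I_i$. Thus $\mathfrak m^{\max(j,1)}U\subseteq I_i$, and Lemma 2 applies.

So $A$ has $n$-acc for every $n$.

## A strictly ascending chain of $2$-generated submodules of $A^2$

Let $f_i=(0,e_i)^T\in F$ and
$$N_i=A\,(a,c)+A\,(0,f_i)\subseteq A^2 ,\qquad i\ge0.$$
In the identification of Lemma 1(ii), $(0,f_i)$ is the matrix whose only nonzero entry is $x_{22}=e_i$, and it goes to $-t^{-i}$ in $K$. So we expect the chain to copy $S\subsetneq St^{-1}\subsetneq\cdots$. Here is the direct verification.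

**Ascending.** We exhibit $(0,f_i)$ in $N_{i+1}$. Let $Y_i=\operatorname{diag}(0,\,e_i-te_{i+1})$. It lies in $V$, because $\varphi(e_i-te_{i+1})=0$. Its columns are $Y_ia=0$ and $Y_ic=f_i-tf_{i+1}$. So
$$(0,f_i)=Y_i\,(a,c)+t\,(0,f_{i+1})\in N_{i+1}.$$

**Strict.** We show $(0,f_{i+1})\notin N_i$. Suppose
$$(0,f_{i+1})=(s+X+h+f)(a,c)+(s'+p')(0,f_i),\qquad s,s'\in S,\ X\in V,\ h\in H,\ f\in F,\ p'\in P.$$
As $HH=FH=PF=0$, the right side is $(sa+Xa,\ sc+Xc+s'f_i)$. In the first coordinate, $sa\in H$ and $Xa\in F$, so $s=0$ and $Xa=0$. Then $Xc=f_{i+1}-s'f_i$. Reading off entries, $x_{11}=x_{21}=x_{12}=0$ and $x_{22}=e_{i+1}-s'e_i$. Since $X\in V$,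
$$0=\varphi(x_{11})=\varphi(x_{22})=t^{-i-1}-s't^{-i},$$
so $s't=1$, which is impossible in $S$. Hence $N_0\subsetneq N_1\subsetneq\cdots$, and $A^2$ fails $2$-acc. This proves Theorem A. $\blacksquare$

Compare with the coordinate-splitting attempt. The first projection of every $N_i$ is the constant ideal $Aa$. The computation just made shows that the kernel consists of the $(0,Xc+s'f_i)$ with $Xa=0$; so $x_{11}=x_{21}=0$, $x_{12}$ is arbitrary and $\varphi(x_{22})=0$. Thus
$$N_i\cap(0\oplus A)=0\oplus\big(E\oplus(\ker\varphi+Se_i)\big)\subseteq 0\oplus F .$$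
This ideal is not finitely generated, since $A$ acts on $F$ through $S$ and $E$ has infinite rank; and $\varphi(\ker\varphi+Se_i)=St^{-i}$, so these ideals grow forever.

## Domains: unions of rank $0$, $1$, $n-1$ or $n$

Let $R$ be a domain with fraction field $Q$. The *rank* of a submodule of a free module $R^{(I)}$ is the $Q$-dimension of its span in $Q^{(I)}$. Theorem B(1) follows from a statement valid for every $n$.

**Proposition 5.** Let $R$ be a domain with $n$-acc. A chain $U_1\subseteq U_2\subseteq\cdots$ of $n$-generated submodules of a free $R$-module whose union has rank $\rho\in\{0,1,n-1,n\}$ stabilizes.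

Any $n+1$ elements of the union lie in one $U_i$, so always $\rho\le n$. For $n\le3$ the set $\{0,1,n-1,n\}$ contains every integer from $0$ to $n$, which gives Theorem B(1). For general $n$, a chain that does not stabilize over such an $R$ must have $2\le\rho\le n-2$; the smallest possibility is $n=4$, $\rho=2$, and that is where Theorem B(2) will live.

**Step 1: passing to $R^\rho$.** This makes determinants available. The $Q$-span of the union is a $\rho$-dimensional subspace of $Q^{(I)}$, so projection to suitable $\rho$ coordinates is injective on it. Replacing the $U_i$ by their isomorphic images and dropping finitely many terms, we may assume $U_i\subseteq R^\rho$ with all $U_i$ of rank $\rho$. The case $\rho=0$ is trivial and $\rho=1$ is the $n$-acc of $R$.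

For $\rho\ge1$ let $I_\rho(U_i)$ be the ideal generated by the determinants of all $\rho$-tuples of elements of $U_i$. By multilinearity it is generated by the $\binom n\rho$ maximal minors of a $\rho\times n$ matrix whose columns generate $U_i$. It is nonzero and increases with $i$.

**Step 2: $\rho=n$.** One determinant decides. Let $X_i$ be an $n\times n$ matrix whose columns generate $U_i$, and write $X_i=X_{i+1}A_i$ with $A_i$ over $R$. The principal ideals $I_n(U_i)=(\det X_i)$ stabilize, and $\det X_i=\det X_{i+1}\det A_i\ne0$. So $\det A_i$ is a unit for large $i$, and $U_i=U_{i+1}$.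

From now on $\rho=n-1\ge1$.

**Step 3: choosing the index from which the chain is constant.** All choices must be made before localizing, so that one index serves every maximal ideal. The ideal $I_\rho(U_i)$ is generated by $\binom n{n-1}=n$ elements, so it is constant for $i\ge i_0$. Let $g_1,\dots,g_n$ generate $U_{i_0}$. For each $\rho$-element subset $T$ of $\{g_1,\dots,g_n\}$ that is a $Q$-basis of $Q^\rho$, let $\ell_{T,1},\dots,\ell_{T,\rho}:Q^\rho\to Q$ be the dual basis. There is $0\ne\delta\in R$ with $\ell_{T,j}(R^\rho)\subseteq\delta^{-1}R$, so $\ell_{T,j}(U_i)$ is an $n$-generated submodule of $\delta^{-1}R$, and multiplication by $\delta$ turns the chain $(\ell_{T,j}(U_i))_i$ into a chain of $n$-generated ideals. There are finitely many pairs $(T,j)$, so there is $i_1\ge i_0$ such that all these chains are constant for $i\ge i_1$.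

We claim $U_i=U_{i+1}$ for every $i\ge i_1$. It suffices to prove $(U_i)_{\mathfrak p}=(U_{i+1})_{\mathfrak p}$ for each maximal ideal $\mathfrak p$. Fix $\mathfrak p$.

**Step 4: a valuation ring in which the chain is already constant.** This bounds all the $(U_i)_{\mathfrak p}$ by one free module. Let $(\Lambda,\mathfrak m_\Lambda)$ be a valuation ring of $Q$ dominating $R_{\mathfrak p}$: it contains $R_{\mathfrak p}$ and $\mathfrak m_\Lambda\cap R_{\mathfrak p}=\mathfrak pR_{\mathfrak p}$. It exists; see Matsumura, *Commutative Ring Theory*, Thm. 10.2.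

A finitely generated torsion-free $\Lambda$-module is free: take a minimal finite generating set; in a nontrivial relation divide by a coefficient that divides all the others, which is allowed by torsion-freeness; the result expresses one generator through the rest, a contradiction. So $\Lambda U_i\subseteq Q^\rho$ is free of rank $\rho$. If $Y_i$ is a basis matrix of $\Lambda U_i$, then $\det Y_i$ generates the ideal of determinants of $\rho$-tuples of $\Lambda U_i$, which is $\Lambda I_\rho(U_i)$. For $i\ge i_0$ this ideal does not depend on $i$ and is nonzero. So in $Y_i=Y_{i+1}D$, with $D$ over $\Lambda$, the determinant of $D$ is a unit, and $\Lambda U_i=\Lambda U_{i+1}$. Write $W$ for the common value of $\Lambda U_i$, $i\ge i_0$.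

The free module $W$ is generated by $g_1,\dots,g_n$, and $W/\mathfrak m_\Lambda W$ has dimension $\rho$. Some $\rho$-subset $T$ of the $g$'s gives a basis of $W/\mathfrak m_\Lambda W$. By Nakayama $T$ generates $W$; since $W$ has rank $\rho$, the $\rho$ elements of $T$ are linearly independent, so $T$ is a $\Lambda$-basis of $W$ and one of the subsets considered in Step 3.

**Step 5: only one extra generator is left.** Use $\ell_{T,1},\dots,\ell_{T,\rho}$ as coordinates. Since $T\subseteq U_{i_0}$, for $i\ge i_1$ we have
$$R_{\mathfrak p}^\rho\subseteq(U_i)_{\mathfrak p}\subseteq W=\Lambda^\rho .$$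
Let $X$ be a $\rho\times n$ matrix over $\Lambda$ whose columns generate $(U_i)_{\mathfrak p}$ over $R_{\mathfrak p}$. The left inclusion gives $C\in M_{n\times\rho}(R_{\mathfrak p})$ with $XC=I_\rho$ (the identity matrix). Reduce mod $\mathfrak m_\Lambda$: by domination the residue field of $R_{\mathfrak p}$ embeds into that of $\Lambda$, so $\overline X\,\overline C=I_\rho$ shows that $C$ has rank $\rho=n-1$ mod $\mathfrak pR_{\mathfrak p}$. So there is a column $\gamma\in R_{\mathfrak p}^n$ for which $[C\mid\gamma]$ is invertible mod $\mathfrak pR_{\mathfrak p}$, hence lies in $GL_n(R_{\mathfrak p})$. The columns of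
$$X[C\mid\gamma]=[I_\rho\mid\varepsilon_i],\qquad \varepsilon_i=X\gamma,$$
generate the same module, that is,
$$(U_i)_{\mathfrak p}=R_{\mathfrak p}^\rho+R_{\mathfrak p}\varepsilon_i. \tag{1}$$

**Step 6: comparing $\varepsilon_i$ and $\varepsilon_{i+1}$.** Let $i\ge i_1$. By (1) for $i+1$, write $\varepsilon_i\in r\varepsilon_{i+1}+R_{\mathfrak p}^\rho$ with $r\in R_{\mathfrak p}$.

If $r$ is a unit, then $\varepsilon_{i+1}\in(U_i)_{\mathfrak p}$, so $(U_i)_{\mathfrak p}=(U_{i+1})_{\mathfrak p}$.

If $r\in\mathfrak pR_{\mathfrak p}$, use the coordinates. By (1), $\ell_{T,j}(U_i)_{\mathfrak p}=R_{\mathfrak p}+R_{\mathfrak p}\varepsilon_i^{(j)}$, and by Step 3 this equals $R_{\mathfrak p}+R_{\mathfrak p}\varepsilon_{i+1}^{(j)}$. So for some $y\in R_{\mathfrak p}$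
$$\varepsilon_{i+1}^{(j)}\in R_{\mathfrak p}+y\,\varepsilon_i^{(j)}\subseteq R_{\mathfrak p}+yr\,\varepsilon_{i+1}^{(j)} .$$
Hence $(1-yr)\varepsilon_{i+1}^{(j)}\in R_{\mathfrak p}$, and since $1-yr$ is a unit, $\varepsilon_{i+1}^{(j)}\in R_{\mathfrak p}$. This holds for every $j$, so $(U_{i+1})_{\mathfrak p}=R_{\mathfrak p}^\rho\subseteq(U_i)_{\mathfrak p}$.

This proves Proposition 5 and Theorem B(1). $\blacksquare$

For $n=4$, $\rho=2$ the same method leaves two extra columns in Step 5, and $r$ in Step 6 becomes a $2\times2$ matrix. A scalar in a local ring is a unit or lies in the maximal ideal; a $2\times2$ matrix can reduce to something that is neither invertible nor zero. In the chain of Theorem B(2) the matrix will reduce to $\operatorname{diag}(1,0)$.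

## The valuation ring $O=S[z]_{tS[z]}$

From here on $S$ is a *countable* DVR, for example $\mathbb Z_{(p)}$, with uniformizer $t$, residue field $k$ and fraction field $K$. Let
$$O=S[z]_{tS[z]}.$$
The ideal $tS[z]$ is a principal prime of a Noetherian domain, so $O$ is a DVR with uniformizer $t$. Its residue field is $k(z)$, its fraction field is $Q=K(z)$; write $v_t$ for its valuation. It is countable. Bars denote reduction mod $t$. Put $\omega_0=1$, $\omega_1=z$, $\omega_2=z^3$.

The domain we are after is $R=S+Vx+x^2O[[x]]$ for a suitable $S$-submodule $V\subseteq O$. The role of $F$ is played by $O$, placed in degree $1$ in $x$, and $V$ is the part of that degree that $R$ may use. As before, $V$ must look large to ideals and leave a quotient $K$ for a submodule of rank $2$. The next section builds it; here are three facts for the bookkeeping.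

**Lemma 6.** For a finite-dimensional $K$-subspace $G\subseteq Q$, $O\cap G$ is a finitely generated $S$-module. Also $O\cap K=S$, and $O$ satisfies $n$-acc as an $S$-module for all $n$.

*Proof.* An element of $S[z]\setminus tS[z]$ is a unit of $O$. If $h\in K[z]\setminus S[z]$, write $h=t^{-j}h'$ with $j>0$ and $h'\in S[z]\setminus tS[z]$; then $v_t(h)=-j<0$, so $h\notin O$. Thus $O\cap K[z]=S[z]$, and $O\cap K=S$. Given $G$, take a common denominator of a basis and divide it by a power of $t$: there is $d\in S[z]\setminus tS[z]$ with $dG\subseteq K[z]$, and the degrees in $dG$ are bounded by some $D$. Then $d(O\cap G)$ is contained in the module of polynomials in $S[z]$ of degree at most $D$, which is Noetherian. So $O\cap G\cong d(O\cap G)$ is finitely generated. Finally, the union of a chain of $n$-generated submodules of $O$ lies in $O\cap G$, where $G$ is its $K$-span, of dimension at most $n$; and $O\cap G$ is Noetherian. $\square$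

**Lemma 7.** Let $Q',L$ be finite-dimensional $K$-subspaces of $Q$. For all large $N$, $v'=z^N$ satisfies
$$Q'\cap Lv'=0\qquad\text{and}\qquad O\cap(Q'\oplus Lv')=(O\cap Q')\oplus(O\cap L)v'.$$

*Proof.* Since $z$ is a unit of $O$, $O\cap Lv'=(O\cap L)v'$. By Lemma 6 the images $\overline G,\overline L$ of $O\cap Q'$, $O\cap L$ in $k(z)$ are finite-dimensional over $k$. Nonzero elements with distinct $z$-adic valuations are $k$-independent, so the $z$-adic valuation takes finitely many values on the nonzero elements of $\overline G$ and of $\overline L$. Hence $\overline G\cap z^N\overline L=0$ for all large $N$. Fix such an $N$. For $(q,p)\ne(0,0)$ in $Q'\times L$, scale by a power of $t$ so that $\min(v_t(q),v_t(pv'))=0$. Then the reductions of $q$ and $pv'$ lie in $\overline G$ and $z^N\overline L$ and are not both $0$, so their sum is not $0$. Thus always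
$$v_t(q+pv')=\min(v_t(q),v_t(pv')).$$
So $q+pv'=0$ only for $q=p=0$, and $q+pv'\in O$ iff both $q$ and $pv'$ are in $O$. $\square$

**Lemma 8.** If $a_0,\dots,a_r\in O$ have $k$-independent reductions, they are $K$-independent and $O/\sum Sa_i$ is torsion-free.

*Proof.* If $ty=\sum s_ia_i$ with $y\in O$, reduction gives all $s_i\in tS$; dividing by $t$, $y\in\sum Sa_i$. A nontrivial $K$-relation could be scaled to have coefficients in $S$, not all in $tS$, contradicting independence of the reductions. $\square$

## A submodule $V$ of $O$ that two multiples fill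

**Proposition 9.** There are an $S$-submodule $V\subseteq O$ and $K$-linear maps $\alpha_1,\alpha_2:Q\to K$ such that, with $\Psi(y_1,y_2)=\alpha_1(y_1)+\alpha_2(y_2)$:

1. $O/V$ is a free $S$-module;
2. $V+wV=O$ for every $w\in O$ with $\overline w\notin k$;
3. $\{y\in O^2:\Psi(y)=0\}=V^2+V(\omega_1,\omega_2)$;
4. for each $i\ge0$ there is $y_i\in O$ with $\alpha_2(y_i)=t^{-i}$.

Properties 3 and 4 say that $O^2/(V^2+V(\omega_1,\omega_2))\cong\Psi(O^2)=K$; this is the analog of Lemma 1(ii). Properties 1 and 2 control ideals: one copy of $V$ has a free quotient, and two copies that are really different fill $O$. The construction adds elements to $V$ one request at a time. The difficulty is that each request in 2 enlarges $V$, while 3 caps what may be added. The proof shows that the cap never blocks a request.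

**Step 1: the data of the recursion.** We build finite-dimensional $K$-subspaces $Q_0\subseteq Q_1\subseteq\cdots$ of $Q$, linear maps $\alpha_1,\alpha_2:Q_m\to K$, each stage extending the previous one, and $S$-submodules $V_0\subseteq V_1\subseteq\cdots$ with $V_m\subseteq O_m:=O\cap Q_m$, starting from $Q_0=V_0=0$, such that:

- (a) $\omega_jV_m\subseteq Q_m$ for $j=1,2$;
- (b) $\alpha_1(v)=\alpha_2(v)=0$ and $\alpha_1(\omega_1v)+\alpha_2(\omega_2v)=0$ for $v\in V_m$;
- (c) $V_{m+1}\cap O_m=V_m$, and $O_{m+1}/(O_m+V_{m+1})$ is torsion-free.

Condition (b) makes $\Psi$ vanish on $V^2+V(\omega_1,\omega_2)$; condition (c) will make $O/V$ free.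

**Step 2: enlarging without changing $V$.** This brings given elements into the domain of the $\alpha_j$. Replace $Q_m$ by a larger finite-dimensional $Q'$, extend the $\alpha_j$ linearly in any way, and keep $V_m$. Conditions (a) and (b) are unchanged. The first part of (c) is clear. For the second, the quotient is $(O\cap Q')/(O\cap Q_m)$, because $V_m\subseteq O_m$; if $y\in O\cap Q'$ and $ty\in Q_m$, then $y\in O\cap Q_m$. So it is torsion-free.

**Step 3: extending $V$.** This adds a generic element $v'$ to $V$ together with prescribed elements $o_i-w_iv'$. Let $(Q',V',\alpha)$ be the current data and $O'=O\cap Q'$. Suppose given $w_0=1,w_1,\dots,w_r\in O$ with $k$-independent reductions, and $o_0=0$, $o_1,\dots,o_r\in O'$ with $\omega_1o_i,\omega_2o_i\in Q'$. Let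
$$L=\operatorname{span}_K\{\omega_jw_i:\ 0\le j\le2,\ 0\le i\le r\},$$
choose $v'=z^N$ as in Lemma 7, and put
$$Q''=Q'\oplus Lv',\qquad u_i=o_i-w_iv',\qquad V''=V'+\sum_{i=0}^rSu_i .$$
Since $u_0=-v'$, we have $v'\in V''$. Also $V''\subseteq O\cap Q''=:O''$.

*Condition (a).* $\omega_ju_i=\omega_jo_i-\omega_jw_iv'\in Q''$.

*Condition (c).* If $v+\sum s_iu_i\in O'$ with $v\in V'$, then $(\sum s_iw_i)v'\in Q'\cap Lv'=0$, so all $s_i=0$, because the $w_i$ are $K$-independent by Lemma 8. Thus $V''\cap O'=V'$. Moreover $O''=O'\oplus(O\cap L)v'$ by Lemma 7, and $O'+V''=O'\oplus(\sum Sw_i)v'$ since $o_i\in O'$. So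
$$O''/(O'+V'')\cong(O\cap L)/\sum Sw_i\subseteq O/\sum Sw_i,$$
which is torsion-free by Lemma 8.

*Condition (b).* We must choose the $\alpha_j$ on $Lv'$, that is, linear maps $\beta_j:L\to K$, $\beta_j(p)=\alpha_j(pv')$. Writing out (b) for the elements $u_i$, we need for $0\le i\le r$
$$\beta_1(w_i)=\alpha_1(o_i),\qquad \beta_2(w_i)=\alpha_2(o_i),\qquad \beta_1(\omega_1w_i)+\beta_2(\omega_2w_i)=\alpha_1(\omega_1o_i)+\alpha_2(\omega_2o_i). \tag{2}$$
This prescribes the functional $(\beta_1,\beta_2)$ on $L^2$ at the vectors $(w_i,0)$, $(0,w_i)$, $(\omega_1w_i,\omega_2w_i)$. It is solvable iff every linear relation among these vectors also holds among the right-hand sides. Let $X=\operatorname{span}_K(w_0,\dots,w_r)$. A relation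
$$\sum a_i(w_i,0)+\sum b_i(0,w_i)+\sum c_i(\omega_1w_i,\omega_2w_i)=0$$
yields $e=\sum c_iw_i\in X$ with $e\omega_1=-\sum a_iw_i\in X$ and $e\omega_2=-\sum b_iw_i\in X$. Conversely, since the $w_i$ are independent, such an $e$ determines all $a_i,b_i,c_i$. So the relations correspond linearly to the $e\in X$ with $e\omega_1,e\omega_2\in X$. Extension steps are allowed whenever (2) is solvable.

**Step 4: the tasks.** Each task secures one instance of property 2, 3 or 4. Since $O$ is countable, there are countably many tasks, and we perform all of them one after another, each by finitely many steps of the two kinds above.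

*Task T1, for $(w,o)$ with $w,o\in O$, $\overline w\notin k$.* Enlarge so that $o,\omega_1o,\omega_2o\in Q'$. Then extend with $r=1$, $w_1=w$, $o_1=o$; the reductions $1,\overline w$ are $k$-independent. A relation with $e\ne0$ would put the three $K$-independent elements $e,ez,ez^3$ into the $2$-dimensional space $X$, which is impossible. So there are no nontrivial relations and (2) is solvable. The result is $v'\in V$ and $o-wv'\in V$, so $o\in V+wV$.

*Task T2, for $(y_1,y_2)\in O^2$.* Enlarge so that all $y_j$ and $\omega_iy_j$ are in $Q'$. Now $\alpha_1(y_1)+\alpha_2(y_2)$ has its final value. If it is not $0$, stop. Otherwise extend with $r=2$, $w_1=\omega_1=z$, $w_2=\omega_2=z^3$, $o_1=y_1$, $o_2=y_2$; the reductions $1,z,z^3$ are $k$-independent. Here $X=\operatorname{span}(1,z,z^3)$. For $e=a+bz+cz^3\in X$, the condition $ez=az+bz^2+cz^4\in X$ forces $b=c=0$. So all relations are multiples of the one with $e=1$, namely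
$$(\omega_1w_0,\omega_2w_0)=(w_1,0)+(0,w_2).$$
For the right-hand sides of (2), with $o_0=0$, it requires $0=\alpha_1(y_1)+\alpha_2(y_2)$, which holds. So (2) is solvable. The result is $v'\in V$ and $y_j-\omega_jv'\in V$, so $(y_1,y_2)\in V^2+V(\omega_1,\omega_2)$.

*Task T3, for $i\ge0$.* Choose $N$ with $z^N\notin Q_m$, where $Q_m$ is the current space. Enlarge by $Kz^N$ with $\alpha_1(z^N)=0$ and $\alpha_2(z^N)=t^{-i}$, and put $y_i=z^N$.

**Step 5: the limit has the four properties.** Let $V=\bigcup V_m$. By T1 every $o\in O$ enters some $O_m$ (take $w=z$), so $\bigcup O_m=O$ and $\bigcup Q_m=Q$; the $\alpha_j$ are defined on all of $Q$. Properties 2 and 4 hold by T1 and T3. In 3, "$\supseteq$" is (b), and "$\subseteq$" is T2: if $\Psi(y)=0$, the task for $y$ did not stop early.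

For property 1, the first part of (c) gives by induction $V_{m'}\cap O_m=V_m$ for $m'\ge m$, so $V\cap O_m=V_m$. Hence $O/V$ is the union of the modules $O_m/V_m$. The maps $O_m/V_m\to O_{m+1}/V_{m+1}$ are injective, with cokernel $O_{m+1}/(O_m+V_{m+1})$, which is finitely generated by Lemma 6 and torsion-free by (c), hence free. As $O_0/V_0=0$, lifting bases of the successive quotients gives a basis of $O/V$. $\square$

## The domain $R=S+Vx+x^2O[[x]]$ and a chain in $R^2$

Let $V,\alpha_1,\alpha_2,\Psi,y_i$ be as in Proposition 9, let $B=O[[x]]$, a Noetherian local domain, and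
$$R=S+Vx+x^2B\subseteq B .$$
Since $Vx\cdot Vx\subseteq x^2B$, this is a subring, so a domain. Sending an element to its constant term is a ring homomorphism $R\to S$. An element $s+vx+\cdots$ of $R$ with $s$ a unit of $S$ has in $B$ the inverse $s^{-1}-s^{-2}vx+\cdots$, which lies in $R$; and an element with $s\in tS$ is not a unit. So $R$ is quasi-local with maximal ideal $\mathfrak m=tS+Vx+x^2B$.

**Proposition 10.** $R^2$ fails $4$-acc.

*Proof.* Let
$$N_i=R(1,0)+R(0,1)+R(\omega_1,\omega_2)+R(0,y_ix)\subseteq B^2 ,\qquad i\ge0.$$

**Ascending.** Property 3 supplies the needed elements. Since $\Psi(0,y_i-ty_{i+1})=t^{-i}-t\cdot t^{-i-1}=0$, we have $(0,y_i-ty_{i+1})\in V^2+V(\omega_1,\omega_2)$. Multiplying by $x$,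
$$x\,(0,y_i-ty_{i+1})\in Vx(1,0)+Vx(0,1)+Vx(\omega_1,\omega_2)\subseteq N_{i+1},$$
so $(0,y_ix)\in N_{i+1}$.

**Strict.** We compare coefficients and apply $\Psi$. Suppose
$$(0,y_{i+1}x)=r_1(1,0)+r_2(0,1)+r_3(\omega_1,\omega_2)+r_4(0,y_ix),\qquad r_l=s_l+v_lx+\cdots .$$
The coefficient of $x^0$ gives $s_1+s_3z=0=s_2+s_3z^3$, so $s_1=s_2=s_3=0$. The coefficient of $x$ then gives
$$(0,y_{i+1})=(v_1,v_2)+v_3(\omega_1,\omega_2)+s_4(0,y_i).$$
Applying $\Psi$, $t^{-i-1}=s_4t^{-i}$, so $s_4=t^{-1}\notin S$, a contradiction.

**Moving into $R^2$.** We have $x^2N_i\subseteq x^2B^2\subseteq R^2$, and multiplication by $x^2$ is injective and $R$-linear. So $(x^2N_i)_i$ is a strictly ascending chain of $4$-generated submodules of $R^2$. $\square$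

Beyond $(1,0),(0,1)$, the two extra generators are $(\omega_1,\omega_2)$ and $(0,y_ix)$. Passing from $i+1$ to $i$ fixes the first and replaces the second by $t$ times itself plus a combination with coefficients in $Vx\subseteq\mathfrak m$ of $(\omega_1,\omega_2)$ and elements of $R^2$: this is the matrix reducing to $\operatorname{diag}(1,0)$ announced above.

## Chains of ideals in $R$ stabilize

Fix $n$ and let $I_1\subseteq I_2\subseteq\cdots$ be $n$-generated ideals of $R$, without loss of generality nonzero; let $U=\bigcup I_i$.

**Step 1: a common extended ideal.** This confines the chain between two $B$-modules. As $B$ is Noetherian, after dropping finitely many terms $BI_i=W$ for all $i$. Since $x^2B\subseteq R$,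
$$x^2W=x^2BI_i\subseteq I_i\subseteq U\subseteq W. \tag{3}$$

**Step 2: coordinates on the layers $W/xW$ and $xW/x^2W$.** We want to read both layers in $O$, up to a bounded power of $t$. The quotient $W/xW$ is a finitely generated module over $B/xB=O$. The ring $B_{(x)}$ is a DVR with residue field $Q$, and $W_{(x)}$, a nonzero ideal, is free of rank $1$; so $(W/xW)\otimes_OQ=W_{(x)}/xW_{(x)}$ has dimension $1$. Hence $W/xW\cong O\oplus T$ with $t^bT=0$ for some $b\ge0$. Let $\pi:W\to O$ be the resulting surjective $B$-linear map, where $x$ acts as $0$ on $O$, and let $W_1=\ker\pi\supseteq xW$. Then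
$$t^bW_1\subseteq xW. \tag{4}$$
Define $\pi_1:xW\to O$ by $\pi_1(x\eta)=\pi(\eta)$; it is well defined since $B$ is a domain. Its kernel is $xW_1$, it vanishes on $x^2W$, and by (4) and (3)
$$t^b\ker\pi_1=t^bxW_1\subseteq x^2W\subseteq I_i\quad\text{for all } i. \tag{5}$$

**Step 3: the top layer stabilizes.** $R$ acts on $O=B/xB$ through $S$, so $\pi(I_i)$ is an $n$-generated $S$-submodule of $O$. By Lemma 6 there is $i_0$ with $\pi(I_i)=G:=\pi(U)$ for $i\ge i_0$. Since $OG=\pi(BI_i)=\pi(W)=O$, the set $G$ is not inside $tO$, so $G$ contains a unit of $O$. Multiplying $\pi$ by the inverse of that unit (which changes neither $W_1$ nor $\ker\pi_1$), we may assume $1\in G$. For $i\ge i_0$,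
$$U=I_i+(U\cap W_1). \tag{6}$$

**Step 4: what remains to be shown.** We reduce to multiplication by powers of $t$.

**Claim.** There are $N'$ and $i$ with $t^{N'}U\subseteq I_i$.

The claim suffices. $\mathfrak m^{N'+1}$ is additively generated by products of $N'+1$ elements of $tS\cup Vx\cup x^2B$. If such a product has a factor in $x^2B$, or at least two factors outside $tS$, it lies in $x^2B$ and maps $U$ into $x^2W\subseteq I_i$. Otherwise at least $N'$ factors are in $tS$, so it is a multiple in $R$ of $t^{N'}$ and maps $U$ into $I_i$. So $\mathfrak m^{N'+1}U\subseteq I_i$, and Lemma 2 applies.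

**Step 5: the claim when $\operatorname{rank}_SG\ge2$.** Here $I_i$ has two different elements modulo $xW$, and property 2 fills the next layer. Since $S$ has rank $1$, we can choose $w'\in G\setminus S$; by $O\cap K=S$ we have $w'\notin K$. We first extract from $w'$ an element with reduction outside $k$. Let $G_0=O\cap(K+Kw')$, finitely generated by Lemma 6. The module $G_0/S$ is finitely generated, and torsion-free because $O\cap K=S$, so it is free; the image of $w'$ in it is nonzero. So there is a largest $j$ with $w'\in S+t^jG_0$. If $w'=s+t^jo$ with $o\in O$, then $o\in K+Kw'$, so $o\in G_0$; the same holds for every exponent, so $j$ is also the largest integer with $w'\in S+t^jO$. Write $w'=s+t^jw$ with $s\in S$, $w\in O$. By maximality $w\notin S+tO$, that is, $\overline w\notin k$.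

Let $i=i_0$. Since $1\in G$, also $w'-s=t^jw\in G$. Take $p,p''\in I_i$ with $\pi(p)=1$ and $\pi(p'')=t^jw$. Then $Vxp+Vxp''\subseteq I_i\cap xW$, and since $\pi_1(vx\eta)=v\pi(\eta)$ for $v\in V$, $\eta\in W$, its image under $\pi_1$ is
$$V+t^jwV\supseteq t^j(V+wV)=t^jO$$
by property 2. So for $\xi\in xW$, $t^j\xi\in I_i+\ker\pi_1$, and (5) gives $t^{j+b}xW\subseteq I_i$. With (4), $t^{j+2b}W_1\subseteq I_i$, and (6) gives $t^{j+2b}U\subseteq I_i$.

**Step 6: the claim when $\operatorname{rank}_SG=1$.** Here freeness of $O/V$ controls the next layer. As $1\in G$ and $G$ has rank $1$, $S\subseteq G\subseteq K\cap O=S$, so $G=S$. For $i\ge i_0$ we can choose generators $f_1,\dots,f_n$ of $I_i$ with $\pi(f_1)=1$ and $\pi(f_l)=0$ for $l\ge2$: given any $n$ generators, their images generate $S$, so one image is a unit; scale it to $1$ and subtract $S$-multiples of that generator from the others. Let $C_i=\pi_1(I_i\cap xW)$. An element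
$$\sum_l(s_l+v_lx+b_lx^2)f_l,\qquad s_l\in S,\ v_l\in V,\ b_l\in B,$$
of $I_i$ lies in $xW$ iff $\sum s_lf_l\in xW$. In that case $\pi_1$ of it is $\pi_1(\sum s_lf_l)+\sum v_l\pi(f_l)=\pi_1(\sum s_lf_l)+v_1$. So $C_i\supseteq V$, and $C_i/V$ is the image of the submodule $\{(s_l)\in S^n:\sum s_lf_l\in xW\}$ of $S^n$, hence $n$-generated. It is a submodule of $O/V$, which is free by property 1. By Lemma 3 the ascending chain $(C_i)$ is constant for $i\ge i_1$, for some $i_1\ge i_0$.

Let $i=i_1$. An element $\xi\in U\cap xW$ lies in some $I_{i'}\cap xW$ with $i'\ge i_1$, so $\pi_1(\xi)\in C_{i'}=C_i$. Thus $U\cap xW\subseteq(I_i\cap xW)+\ker\pi_1$, and by (5) $t^b(U\cap xW)\subseteq I_i$. By (4), $t^b(U\cap W_1)\subseteq U\cap xW$, so $t^{2b}(U\cap W_1)\subseteq I_i$, and (6) gives $t^{2b}U\subseteq I_i$.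

The claim holds in both cases, so $R$ has $n$-acc for every $n$. Together with Proposition 10 this proves Theorem B(2). $\blacksquare$
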